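\title{Pythagorean orthogonally additive functions on normed spaces}

\begin{abstract}
Let $X$ be a real normed space of dimension at least three and $Y$ an abelian group. We determine all functions $f\colon X\to Y$ such that $f(x+y)=f(x)+f(y)$ whenever $\|x+y\|^2=\|x\|^2+\|y\|^2$: they are exactly the functions $f(x)=a(\|x\|^2)+b(x)$ with $a\colon\mathbb{R}\to Y$ and $b\colon X\to Y$ additive. No regularity of $f$ and no smoothness or strict convexity of the norm is assumed. The additive part $b$ is recovered from the differences of $f$ across chords of spheres. A planar winding-number argument shows that, for almost every chord vector, such a difference depends on the chord vector only.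
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $(X,\|\cdot\|)$ be a real normed space. Vectors $x,y\in X$ are \emph{Pythagorean orthogonal}, written $x\perp y$, if
\[
\|x+y\|^2=\|x\|^2+\|y\|^2 .
\]
If the norm comes from an inner product $(\cdot\mid\cdot)$, then $\|x+y\|^2-\|x\|^2-\|y\|^2=2(x\mid y)$, and $\perp$ is the usual orthogonality. For a general norm the relation is still symmetric, $0\perp x$ for all $x$, and $x\perp y$ implies $tx\perp ty$ for real $t$. It is in general not homogeneous in each variable separately. In $\ell_\infty^3$, that is, $\mathbb{R}^3$ with the norm $\|x\|=\max_i|x_i|$, the vectors $x=(1,3,0)$ and $y=(4,0,0)$ have norms $3$ and $4$ and $\|x+y\|=5$, so $x\perp y$; but $\|x-y\|=3$ and $\|x+2y\|=9$, so $x$ is orthogonal neither to $-y$ nor to $2y$.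

Let $(Y,+)$ be an abelian group. A map $b$ between abelian groups is \emph{additive} if $b(u+v)=b(u)+b(v)$ for all $u,v$. We study the functions $f\colon X\to Y$ that are additive on orthogonal pairs only:
\begin{equation}\label{eq:poa}
\|x+y\|^2=\|x\|^2+\|y\|^2\quad\text{implies}\quad f(x+y)=f(x)+f(y).\tag{POA}
\end{equation}
Two families of solutions exist for every norm. An additive $b\colon X\to Y$ is a solution. If $a\colon\mathbb{R}\to Y$ is additive, then $x\mapsto a(\|x\|^2)$ is a solution, because $x\perp y$ gives $a(\|x+y\|^2)=a(\|x\|^2)+a(\|y\|^2)$. Sums of solutions are solutions. In an inner product space of dimension at least three, the real-valued solutions are known to be exactly the sums $a(\|x\|^2)+b(x)$. For arbitrary real normed spaces of dimension at least three, Gy.~Szab\'o solved \eqref{eq:poa} in the class of odd functions $f\colon X\to\mathbb{R}$. The problem, posed in \cite{problem}, is to determine all solutions $f\colon X\to\mathbb{R}$ of \eqref{eq:poa} on a real normed space of dimension at least three. The natural guess is that the two families above still give everything,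 and this is what we prove, for values in any abelian group.

\begin{theorem}\label{thm:main}
Let $X$ be a real normed space with $\dim X\ge3$ and let $Y$ be an abelian group. A function $f\colon X\to Y$ satisfies \eqref{eq:poa} if and only if
\[
f(x)=a(\|x\|^2)+b(x)\qquad(x\in X)
\]
with $a\colon\mathbb{R}\to Y$ and $b\colon X\to Y$ additive. Moreover, $a$ and $b$ are unique: $b(x)=f(\tfrac x2)-f(-\tfrac x2)$ and $a(\|x\|^2)=f(x)-b(x)$.
\end{theorem}

The case $Y=\mathbb{R}$ answers the problem. The ``if'' part has been checked above. For uniqueness, let $f$ have the stated form. Then $f(\frac x2)-f(-\frac x2)=b(\frac x2)-b(-\frac x2)=2b(\frac x2)=b(x)$, so $b$ is determined by $f$. Since $\|x\|^2$ takes every value in $[0,\infty)$, the function $a$ is determined on $[0,\infty)$, and $a(-\rho)=-a(\rho)$ determines it on $\mathbb{R}$. The rest of the paper proves the ``only if'' part. The proof uses neither Szab\'o's theorem nor the inner product case.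

If the theorem is true, then $f(x)-f(y)=b(x-y)$ whenever $\|x\|=\|y\|$. So the first thing to prove is that the difference of $f$ across a chord of a sphere centered at $0$ depends only on the chord vector $x-y$. In an inner product space this takes one line: if $\|x\|=\|y\|$, then $m=\frac{x+y}2$ and $v=\frac{x-y}2$ satisfy $(m\mid v)=0$, so $m\perp v$ and $m\perp -v$, and $f(x)-f(y)=f(m+v)-f(m-v)=f(v)-f(-v)$. For a general norm this argument is lost: in $\ell_\infty^3$ the vectors $x=(1,1,0)$ and $y=(1,-1,0)$ give $m=(1,0,0)$, $v=(0,1,0)$ and $\|m+v\|^2=1\ne2$. Section~\ref{sec:model} gives a longer argument in Euclidean space whose steps survive a change of norm, and Sections~\ref{sec:tools}--\ref{sec:radial} carry these steps out. Section~\ref{sec:consequences} collects consequences.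

\section{The method in Euclidean space}\label{sec:model}

The equation \eqref{eq:poa} enters the study of chords through the following observation, valid for every norm.

\begin{lemma}[the move]\label{lem:move}
Let $f$ satisfy \eqref{eq:poa}, let $\|x\|=\|y\|$, and let $w\perp x$ and $w\perp y$. Then $\|x+w\|=\|y+w\|$ and $f(x+w)-f(y+w)=f(x)-f(y)$.
\end{lemma}

\begin{proof}
Both $\|x+w\|^2$ and $\|y+w\|^2$ equal $\|x\|^2+\|w\|^2$. Subtract $f(y+w)=f(y)+f(w)$ from $f(x+w)=f(x)+f(w)$.
\end{proof}

Thus translation by $w$ carries a chord of one sphere to a chord of a larger sphere, with the same chord vector and the same difference of $f$. The question is whether such moves, made forward and backward, connect all chords with a given chord vector. We answer it here for $X=\mathbb{R}^3$ with the Euclidean norm $|\cdot|$.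

\emph{Step 1: differences depend only on the chord vector.} Fix $\delta\ne0$. A pair $x,y$ with $x-y=\delta$ is described by its midpoint $m$, and $|m+\frac\delta2|=|m-\frac\delta2|$ holds exactly when $m$ lies in the plane $W=\delta^\perp$. Put $F(m)=f(m+\frac\delta2)-f(m-\frac\delta2)$ for $m\in W$. A vector $w$ is orthogonal to both $m\pm\frac\delta2$ exactly when it is orthogonal to $\delta$ and to $m$. For $m\ne0$ the points $m+w$ therefore fill the tangent line at $m$ to the circle of radius $|m|$ about $0$ in $W$, and Lemma~\ref{lem:move} says that $F$ is constant on this line. The tangent lines at two points $m\neq\pm m_1$ of the same circle meet, so $F(m)=F(m_1)$; hence $F$ is constant on each circle. A tangent line meets every larger concentric circle, so $F$ is a constant $c(\delta)$ on $W\setminus\{0\}$.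

\emph{Step 2: $c$ is additive.} Let $z_1,z_2$ be linearly independent. The points equidistant from $0$, $z_1$, $z_1+z_2$ form the line through the circumcenter of this triangle perpendicular to its plane. For $y$ far out on this line, $-y$, $z_1-y$, $z_1+z_2-y$ lie on one large sphere about $0$, and adding the differences of $f$ along the sides of this triangle gives $c(z_1+z_2)=c(z_1)+c(z_2)$. A formal argument (Proposition~\ref{prop:beta}) extends $c$ to an additive function $\beta$ on $X$.

\emph{Step 3: the remainder is radial.} The solution $g=f-\beta$ takes equal values at any two non-antipodal points of a sphere about $0$, so $g(x)=\phi(|x|^2)$. Applying \eqref{eq:poa} to orthogonal vectors of prescribed lengths shows that $\phi$ is additive.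

For a general norm each step meets an obstacle. If the unit sphere contains a segment parallel to $\delta$, the set of midpoints need not be a surface; we discard these directions and show that they form a null set (Section~\ref{sec:good}). For the other directions the midpoints form a Lipschitz graph over a plane (Section~\ref{sec:surface}). The tangent lines become zero sets of continuous functions about which we know only some signs, and a winding number shows that two of them meet (Section~\ref{sec:chords}). Distant circumcenters are found by an intermediate value argument, for special triangles only (Section~\ref{sec:additive}). Finally, only chords with good direction are available in Step~3, and a sphere is itself a null set, so one must show that it has enough good chords (Section~\ref{sec:radial}). All topology and measure theory take place in $X$; in $Y$ we only add and subtract, and ``locally constant'' is meant literally.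

\section{Reduction to dimension three and standard tools}\label{sec:tools}

\begin{lemma}\label{lem:reduction}
If the ``only if'' part of Theorem~\ref{thm:main} holds for all three-dimensional normed spaces, it holds whenever $\dim X\ge3$.
\end{lemma}

\begin{proof}
Let $f\colon X\to Y$ satisfy \eqref{eq:poa} and define $b(x)=f(\frac x2)-f(-\frac x2)$ on $X$. For each three-dimensional subspace $E$ we have $f=a_E(\|\cdot\|^2)+b_E$ on $E$ with $a_E,b_E$ additive, and $b_E=b|_E$ by the uniqueness formula. Any two vectors lie in a common $E$, so $b$ is additive. Fix one subspace $E_0$. Given $x\in X$, choose $x'\in E_0$ with $\|x'\|=\|x\|$ and $E$ containing $x$ and $x'$. Then $f(x)-b(x)=a_E(\|x\|^2)=f(x')-b(x')=a_{E_0}(\|x\|^2)$.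
\end{proof}

\textbf{Until the end of Section~\ref{sec:radial}, $\dim X=3$ and $f\colon X\to Y$ satisfies \eqref{eq:poa}.} Since $0\perp0$, we have $f(0)=0$. Write $S_r=\{x:\|x\|=r\}$ and $S=S_1$. We use the following standard facts.

\emph{Norming functionals.} For $x\ne0$ there is $\psi\in X^*$ with $\|\psi\|=1$ and $\psi(x)=\|x\|$ (Hahn--Banach); we say that $\psi$ \emph{norms} $x$. For $e\in S$ let $N(e)$ be the set of functionals that norm $e$. It is closed in the unit sphere of $X^*$, hence compact. If the midpoint of a segment $[x,z]$ with $x,z\in S_r$ lies in $S_r$, then a functional norming the midpoint is at most $r$ at $x$ and $z$ with average $r$; so it equals $r$ on $[x,z]$, and $[x,z]\subset S_r$.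

\emph{Convex functions on the line.} If $q\colon\mathbb{R}\to\mathbb{R}$ is convex and $\tau_1<\tau_2<\tau_3$, then
\begin{equation}\label{eq:slopes}
\frac{q(\tau_2)-q(\tau_1)}{\tau_2-\tau_1}\le\frac{q(\tau_3)-q(\tau_1)}{\tau_3-\tau_1}\le\frac{q(\tau_3)-q(\tau_2)}{\tau_3-\tau_2}.
\end{equation}
Three consequences will be quoted by name.
\begin{itemize}
\item[(C1)] $\lambda\mapsto q(\lambda+\frac12)-q(\lambda-\frac12)$ is nondecreasing. (Move the right endpoint first, then the left one.)
\item[(C2)] $q\le\max(q(\tau_1),q(\tau_2))$ on $[\tau_1,\tau_2]$.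
\item[(C3)] If $q(\tau_1)=q(\tau_2)$, then $q\ge q(\tau_1)$ outside $[\tau_1,\tau_2]$; so $q$ attains its minimum over $\mathbb{R}$ in $[\tau_1,\tau_2]$.
\end{itemize}

\emph{Null sets.} Identify $X$ with $\mathbb{R}^3$ by a basis. A set in $\mathbb{R}^d$ is \emph{null} if its Lebesgue outer measure is zero. Subsets, translates and countable unions of null sets are null, proper affine subspaces are null, and nonempty open sets are not. If $A\subset\mathbb{R}^d$ is null and $T\colon A\to\mathbb{R}^d$ is Lipschitz, then $T(A)$ is null; the same holds for a smooth map $T$ of $\mathbb{R}^d$, which is Lipschitz on each ball. If $Z\subset\mathbb{R}^2$ is null, so is $\mathbb{R}\times Z\subset\mathbb{R}^3$.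

\emph{Circles and spheres.} Radial projection is a homeomorphism of $S_r$ onto the Euclidean $2$-sphere and, for a plane $\Pi$ through $0$, of $\Pi\cap S_r$ onto a circle. In particular $\Pi\cap S_r$ is path connected.

\emph{Winding number.} A curve $\Gamma\colon[0,1]\to\mathbb{R}^2\setminus\{0\}$ has a continuous argument $\vartheta$, and for a closed curve the integer $(\vartheta(1)-\vartheta(0))/2\pi$, the winding number about $0$, is invariant under homotopies of closed curves in $\mathbb{R}^2\setminus\{0\}$. Consequently, if $W$ is a plane through $0$, $\gamma$ is a closed curve in $W$ and $\Psi\colon W\to\mathbb{R}^2$ is continuous without zeros, then $\Psi\circ\gamma$ has winding number $0$: the curves $\Psi\circ((1-t)\gamma)$, $0\le t\le1$, deform it to a constant.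

\section{Almost every direction is good}\label{sec:good}

Call $\delta\ne0$ \emph{bad} if $S$ contains a nondegenerate segment parallel to $\delta$, and \emph{good} otherwise. Let $\mathcal{B}$ and $\mathcal{D}$ be the sets of bad and of good vectors, so that $X\setminus\mathcal{D}=\mathcal{B}\cup\{0\}$. Both $\mathcal{D}$ and $X\setminus\mathcal{D}$ are invariant under multiplication by nonzero reals, and for $\delta\in\mathcal{D}$ no sphere $S_r$, $r>0$, contains a nondegenerate segment parallel to $\delta$.

\begin{example}\label{ex:cube}
In $\ell_\infty^3$ the set $\mathcal{B}\cup\{0\}$ is the union of the three coordinate planes. Indeed, the midpoint of a segment in $S$ has some coordinate equal to $\pm1$, and that coordinate is then constant on the segment; conversely, if $\delta_i=0$ and $e_i$ is the $i$th unit vector, then $e_i+\tau\delta\in S$ for small $|\tau|$. For the bad vector $\delta=(0,0,2)$, every $m$ with $|m_1|\ge|m_3|+1$ satisfies $\|m\pm\frac\delta2\|=\max(|m_1|,|m_2|)$. So the set of midpoints of chords with chord vector $\delta$ has interior points and is not a surface.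
\end{example}

\begin{lemma}\label{lem:null}
The set $\mathcal{B}$ is null.
\end{lemma}

This is a special case of a theorem of Ewald, Larman and Rogers (1970); we give a direct proof. A segment in $S$ that crosses two fixed parallel planes joins boundary points of the two sections of the unit ball with a common outer normal. As the normal turns, both points move monotonically along convex curves, so their difference stays on a set of finite length, which has area zero.

\begin{proof}
Let $K$ be the closed unit ball. A nondegenerate segment in $S$ is not level for one of the three coordinate functionals $\ell$, so it contains points at heights $\ell=\alpha_0$ and $\ell=\alpha_1$ for some rationals $\alpha_0<\alpha_1$. There are countably many triples $(\ell,\alpha_0,\alpha_1)$; fix one. Write points of $X$ as $(t,\xi)$ with $t=\ell$ and $\xi\in\mathbb{R}^2$, and equip $\mathbb{R}^2$ with the Euclidean structure $\langle\cdot,\cdot\rangle$, $|\cdot|$. Let $Z$ be the set of differences $\eta-\xi$, where $(\alpha_0,\xi)$ and $(\alpha_1,\eta)$ are the endpoints of a segment contained in $S$. The bad vectors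 belonging to our triple lie in the image of $\mathbb{R}\times Z$ under the smooth map $(\lambda,\zeta)\mapsto\lambda(\alpha_1-\alpha_0,\zeta)$ of $\mathbb{R}^3$. So it suffices to show that $Z$ is null in $\mathbb{R}^2$. Assume $Z\neq\emptyset$.

For $i=0,1$ let $K_i=\{\xi:(\alpha_i,\xi)\in K\}$, a nonempty compact convex set, and let $F_i(\theta)$ be the set of maximizers on $K_i$ of $\langle\omega_\theta,\cdot\rangle$, where $\omega_\theta=(\cos\theta,\sin\theta)$. Each $F_i(\theta)$ is a point or a segment parallel to $(-\sin\theta,\cos\theta)$. Consider a segment in $S$ from $(\alpha_0,\xi)$ to $(\alpha_1,\eta)$. A functional norming its midpoint equals $1$ on the segment and is at most $1$ on $K$. Write it as $(t,\zeta)\mapsto\gamma t+\langle\omega,\zeta\rangle$. Here $\omega\ne0$, since otherwise $\gamma\alpha_0=1=\gamma\alpha_1$. With $\omega/|\omega|=\omega_\theta$ we get $\xi\in F_0(\theta)$ and $\eta\in F_1(\theta)$. Hence $Z\subset\bigcup_\theta\,(F_1(\theta)-F_0(\theta))$. By rotating the coordinates through multiples of $\pi/2$, it is enough to treat the union over $\theta\in[0,\pi/2]$.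

\emph{Monotonicity.} Let $0\le\theta<\theta'\le\pi/2$, $\xi\in F_i(\theta)$, $\xi'\in F_i(\theta')$ and $d=(d_1,d_2)=\xi'-\xi$. Maximality gives
\[
d_1\cos\theta'+d_2\sin\theta'\ge0,\qquad -d_1\cos\theta-d_2\sin\theta\ge0 .
\]
Adding $\cos\theta$ times the first inequality to $\cos\theta'$ times the second gives $d_2\sin(\theta'-\theta)\ge0$. Adding $\sin\theta$ times the first to $\sin\theta'$ times the second gives $-d_1\sin(\theta'-\theta)\ge0$. So $d_2\ge0\ge d_1$. With the linear functional $\chi(d)=d_2-d_1$ this yields
\begin{equation}\label{eq:monotone}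
|\xi'-\xi|\le|d_1|+|d_2|=\chi(\xi')-\chi(\xi).
\end{equation}

\emph{Angles with a nondegenerate face.} By \eqref{eq:monotone}, the intervals $\chi(F_i(\theta))$, $\theta\in[0,\pi/2]$, have disjoint interiors. Since $\chi(-\sin\theta,\cos\theta)=\cos\theta+\sin\theta>0$, the interval $\chi(F_i(\theta))$ is nondegenerate whenever $F_i(\theta)$ is. So $F_0(\theta)$ or $F_1(\theta)$ is nondegenerate for countably many $\theta$ only, and for each such $\theta$ the set $F_1(\theta)-F_0(\theta)$ lies in a line, on which $\langle\omega_\theta,\cdot\rangle$ is constant.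

\emph{The other angles.} Let $\Theta$ be the set of the remaining $\theta$, write $F_0(\theta)=\{\xi(\theta)\}$, $F_1(\theta)=\{\eta(\theta)\}$, and put $\zeta=\eta-\xi$ and $v=\chi(\xi)+\chi(\eta)$ on $\Theta$. The function $v$ is bounded, and \eqref{eq:monotone} for $i=0$ and $i=1$ gives $|\zeta(\theta')-\zeta(\theta)|\le|v(\theta')-v(\theta)|$. Let the values of $v$ lie in an interval of length $V$ and cut it into $k$ equal parts. Then $\zeta(\Theta)$ is covered by $k$ sets of diameter at most $V/k$, each inside a square of side $2V/k$. Its outer measure is at most $k(2V/k)^2$ for every $k$, hence zero.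
\end{proof}

Lemma~\ref{lem:null} is used mostly in the following form.

\begin{corollary}[generic choice]\label{cor:generic}
Given finitely many vectors $x_1,\dots,x_k$, finitely many proper affine subspaces of $X$ and a nonempty open set $O\subset X$, there is $u\in O$ outside these subspaces with $u-x_i\in\mathcal{D}$, equivalently $x_i-u\in\mathcal{D}$, for all $i$.
\end{corollary}

\begin{proof}
The sets $x_i+(X\setminus\mathcal{D})$ and the subspaces are null, and $O$ is not.
\end{proof}

\section{The equidistant surface}\label{sec:surface}

Fix $\delta\in\mathcal{D}$ and a plane $W$ through $0$ with $\delta\notin W$, and let $\pi\colon X\to W$ be the projection along $\delta$. Put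
\[
h(x)=\|x+\tfrac\delta2\|-\|x-\tfrac\delta2\|,\qquad I_\delta=\{x: h(x)=0\},\qquad q_x(\tau)=\|x+\tau\delta\| .
\]
The set $I_\delta$ consists of the midpoints of the chords with chord vector $\delta$ of spheres about $0$; it replaces the plane $\delta^\perp$. We parametrize it by $W$ and record the radius of the sphere as a function $n$ on $W$, whose level sets replace the concentric circles. The parametrization has to be Lipschitz, not merely continuous, because in Section~\ref{sec:chords} a squared displacement along $I_\delta$ must be dominated by a linear term.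

\begin{lemma}\label{lem:surface}
\begin{itemize}
\item[(a)] Each line $\pi^{-1}(p)$, $p\in W$, contains exactly one point $s(p)$ of $I_\delta$. The map $s\colon W\to X$ is odd, injective, and Lipschitz on compact sets.
\item[(b)] The function $n(p)=\|s(p)+\frac\delta2\|=\|s(p)-\frac\delta2\|$ is continuous, convex and even, $\min n=n(0)=\|\delta\|/2$, and $n(p)\to\infty$ as $\|p\|\to\infty$. For $t\ge1$,
\begin{equation}\label{eq:growth}
n(tp)-n(p)\ge(t-1)\bigl(n(p)-n(0)\bigr).
\end{equation}
\item[(c)] For $r>n(0)$ the level set $\{n=r\}$ is homeomorphic to a circle.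
\end{itemize}
\end{lemma}

\begin{proof}
(a) \emph{Existence.} The function $\lambda\mapsto h(x+\lambda\delta)=q_x(\lambda+\frac12)-q_x(\lambda-\frac12)$ is continuous, and nondecreasing by (C1). If it were nowhere positive, the sequence $q_x(k+\frac12)$, $k=0,1,\dots$, would be nonincreasing, although $q_x(\tau)\ge|\tau|\,\|\delta\|-\|x\|$. In the same way it is not everywhere nonnegative. So it has a zero.

\emph{Uniform increase near $I_\delta$.} Let $m\in I_\delta$ and $r=q_m(\pm\frac12)$; then $r>0$ because $\delta\ne0$. By (C2), $q_m\le r$ on $[-\frac12,\frac12]$. Since $\delta$ is good, the segment $[m-\frac\delta2,m+\frac\delta2]$ is not contained in $S_r$, so $\mu:=q_m(\tau_0)<r$ for some $\tau_0\in(-\frac12,\frac12)$. This is the point where goodness is used. Put $\rho=(r-\mu)/4$, $\kappa=(r-\mu)/2$ and $\lambda_0=\frac12-|\tau_0|$. We claim that for $\|x-m\|\le\rho$ and $0\le\lambda\le\lambda_0$,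
\begin{equation}\label{eq:increase}
h(x+\lambda\delta)-h(x)\ge\kappa\lambda,\qquad h(x)-h(x-\lambda\delta)\ge\kappa\lambda .
\end{equation}
Since $|q_x-q_m|\le\rho$, we have $q_x(\pm\frac12)-q_x(\tau_0)\ge r-\mu-2\rho=\kappa$. By \eqref{eq:slopes} and $0<\frac12-\tau_0<1$,
\[
q_x(\tfrac12+\lambda)-q_x(\tfrac12)\ge\lambda\,\frac{q_x(\frac12)-q_x(\tau_0)}{\frac12-\tau_0}\ge\kappa\lambda .
\]
Since $-\frac12+\lambda\le\tau_0$, (C2) gives $q_x(-\frac12+\lambda)\le\max(q_x(-\frac12),q_x(\tau_0))=q_x(-\frac12)$. The difference $h(x+\lambda\delta)-h(x)$ equals $[q_x(\frac12+\lambda)-q_x(\frac12)]-[q_x(-\frac12+\lambda)-q_x(-\frac12)]$, so the first inequality follows. Reflecting $\tau\mapsto-\tau$ gives $q_x(-\frac12-\lambda)-q_x(-\frac12)\ge\kappa\lambda$ and $q_x(\frac12-\lambda)\le q_x(\frac12)$, whose sum is the second inequality.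

\emph{Uniqueness, oddness, injectivity.} By \eqref{eq:increase} with $x=m$ and monotonicity, $h(m+\lambda\delta)$ has the sign of $\lambda$ for $\lambda\ne0$, so the zero on each line is unique. Since $h(-x)=-h(x)$, the map $s$ is odd, and $\pi s(p)=p$ shows that it is injective.

\emph{Lipschitz property.} Fix $p_0\in W$, let $m=s(p_0)$ and take $\rho,\kappa,\lambda_0$ as above. Let $x\in I_\delta$ and $p'\in W$, put $x'=x+(p'-\pi x)$, so that $\pi x'=p'$, and suppose that $\|x'-m\|\le\rho$ and $2\|x'-x\|\le\kappa\lambda_0$. As $h$ is $2$-Lipschitz and $h(x)=0$, the number $\lambda=|h(x')|/\kappa$ satisfies $\lambda\le2\|x'-x\|/\kappa\le\lambda_0$. By \eqref{eq:increase} at $x'$ we have $h(x'-\lambda\delta)\le0\le h(x'+\lambda\delta)$, so $s(p')=x'+\lambda'\delta$ with $|\lambda'|\le\lambda$. Therefore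
\[
\|s(p')-x\|\le\bigl(1+2\|\delta\|/\kappa\bigr)\|p'-\pi x\| .
\]
With $x=m$ this shows that $s$ is continuous at $p_0$. Hence for $p,p'$ in a small neighborhood of $p_0$ the two assumptions hold for $x=s(p)$, and the estimate is a Lipschitz bound for $s$ on that neighborhood. If $s$ were not Lipschitz on a compact set $C$, there would be $p_k\ne p_k'$ in $C$ with $\|s(p_k)-s(p_k')\|/\|p_k-p_k'\|\to\infty$. As $s$ is bounded on $C$, $\|p_k-p_k'\|\to0$, so along a subsequence $p_k$ and $p_k'$ have a common limit, which contradicts the Lipschitz bound near that limit.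

(b) Continuity and evenness follow from (a). Let $M(x)=\max(\|x+\frac\delta2\|,\|x-\frac\delta2\|)$, a convex function on $X$. For $m=s(p)$ and $\lambda\ge0$, (C3) gives $M(m+\lambda\delta)\ge q_m(\frac12+\lambda)\ge n(p)$ and $M(m-\lambda\delta)\ge q_m(-\frac12-\lambda)\ge n(p)$. So $n(p)=M(s(p))$ is the minimum of $M$ on $\pi^{-1}(p)$. For $0\le t\le1$ the point $(1-t)s(p)+ts(p')$ lies over $(1-t)p+tp'$, so
\[
n\bigl((1-t)p+tp'\bigr)\le M\bigl((1-t)s(p)+ts(p')\bigr)\le(1-t)n(p)+tn(p').
\]
Convexity and evenness give $n(0)\le\frac12(n(p)+n(-p))=n(p)$, and $s(0)=0$ gives $n(0)=\|\delta\|/2$. Since $M(x)\ge\|x\|\ge\|\pi x\|/\|\pi\|$, we have $n(p)\ge\|p\|/\|\pi\|$. Finally, \eqref{eq:growth} is a rearrangement of $n(p)\le\frac1t\,n(tp)+(1-\frac1t)\,n(0)$.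

(c) Each ray from $0$ in $W$ meets $\{n=r\}$, by continuity and $n\to\infty$, and meets it only once, by \eqref{eq:growth}. The level set is compact and does not contain $0$. So $p\mapsto p/\|p\|$ is a continuous bijection from a compact set onto $W\cap S$, hence a homeomorphism.
\end{proof}

\section{Differences across chords}\label{sec:chords}

\begin{proposition}\label{prop:chords}
For each $\delta\in\mathcal{D}$ there is $c(\delta)\in Y$ such that $f(x)-f(y)=c(\delta)$ whenever $x-y=\delta$ and $\|x\|=\|y\|>\|\delta\|/2$.
\end{proposition}

Such pairs $x,y$ exist, namely $s(p)\pm\frac\delta2$ for large $p$, so $c(\delta)$ is unique; interchanging $x$ and $y$ shows that $c(-\delta)=-c(\delta)$.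

\begin{proof}
Keep the notation of Section~\ref{sec:surface} and put $F(p)=f(s(p)+\frac\delta2)-f(s(p)-\frac\delta2)$ for $p\in W$. If $x,y$ are as in the statement, their midpoint lies in $I_\delta$, so it equals $s(p)$ for some $p$, and $n(p)=\|x\|>n(0)$. We must show that $F$ is constant on $\{n>n(0)\}$.

A move from the chord over $p$ to the chord over $u$ is a translation by $w=s(u)-s(p)$. Since $\|s(p)\pm\frac\delta2+w\|=n(u)$, the vector $w$ is orthogonal to both $s(p)\pm\frac\delta2$ exactly when the function
\[
G(p,u)=n(u)^2-n(p)^2-\|s(u)-s(p)\|^2\qquad(p,u\in W)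
\]
vanishes. The function $G$ is continuous on $W\times W$, and Lemma~\ref{lem:move} gives
\begin{equation}\label{eq:move}
G(p,u)=0\quad\Longrightarrow\quad F(u)=F(p).
\end{equation}
In the Euclidean case with $W=\delta^\perp$ we have $s(p)=p$, $n(p)^2=|p|^2+|\delta|^2/4$ and $G(p,u)=2(p\mid u-p)$: the zero set of $G(p,\cdot)$ is the tangent line at $p$, and $G(p,\cdot)$ is negative on the rest of the circle through $p$ and positive on the ray beyond $p$. These two sign properties persist. The first is immediate:
\begin{equation}\label{eq:level}
n(u)=n(p)\quad\Longrightarrow\quad G(p,u)=-\|s(u)-s(p)\|^2\le0,\ \text{with equality only for }u=p.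
\end{equation}

\emph{Outward estimate.} Let $C\subset\{n>n(0)\}$ be compact. Then there is $\varepsilon\in(0,1]$ with
\begin{equation}\label{eq:outward}
G(p,tp)>0\qquad\text{for }p\in C,\ 1<t\le1+\varepsilon .
\end{equation}
Indeed, \eqref{eq:growth} gives $n(tp)\ge n(p)$ and $n(tp)^2-n(p)^2\ge2n(p)(n(p)-n(0))(t-1)\ge A(t-1)$, where $A>0$ is the minimum of $2n(n-n(0))$ on $C$. If $L$ is a Lipschitz constant of $s$ on the compact set $\{tp:p\in C,\ 1\le t\le2\}$, then $\|s(tp)-s(p)\|^2\le L^2\|p\|^2(t-1)^2\le A'(t-1)^2$ with $A'=L^2\max_C\|p\|^2$. Any $\varepsilon\in(0,1]$ with $A'\varepsilon<A$ works. The hypothesis $\|x\|>\|\delta\|/2$ of the proposition is what makes $A$ positive.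

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\draw[gray] (35:2) arc (35:145:2);
\draw[gray,dotted] (0,0) -- (65:2);
\draw[gray,dotted] (0,0) -- (115:2);
\draw[dashed] (40:2.207) -- (120:3.487);
\draw[dashed] (140:2.207) -- (60:3.487);
\draw[very thick] (65:2) -- (65:3.6) -- (115:3.6) -- (115:2) arc (115:65:2);
\fill (0,0) circle (1.2pt) node[below] {$0$};
\fill (65:2) circle (1.5pt) node[below right] {$p$};
\fill (115:2) circle (1.5pt) node[below left] {$p_1$};
\fill (65:3.6) circle (1.5pt) node[above right] {$(1+\varepsilon)p$};
\fill (115:3.6) circle (1.5pt) node[above left] {$(1+\varepsilon)p_1$};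
\fill (90:2.207) circle (1.5pt) node[above=3pt] {$u$};
\node[right] at (65:2.6) {$\gamma_1$};
\node[above] at (90:3.263) {$\gamma_2$};
\node[left] at (115:2.6) {$\gamma_3$};
\node[below] at (90:2) {$\gamma_4$};
\node[below right] at (35:2) {$\{n=r\}$};
\end{tikzpicture}
\caption{The closed curve $\gamma=\gamma_1\gamma_2\gamma_3\gamma_4$ (thick) in the plane $W$, drawn for the Euclidean norm. The dashed tangent lines at $p$ and $p_1$ are the zero sets of $G(p,\cdot)$ and $G(p_1,\cdot)$, and they meet at $u$. For a general norm only the signs of these two functions along $\gamma$ are known, and a winding number produces the common zero $u$.}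
\label{fig:gamma}
\end{figure}

\emph{Constancy on a level.} Let $r>n(0)$, take $\varepsilon$ from \eqref{eq:outward} for $C=\{n=r\}$, and fix $p\in C$. Since $G$ is continuous and positive at $(p,(1+\varepsilon)p)$, every $p_1\in C$ close enough to $p$ has the property that both $G(p,\cdot)$ and $G(p_1,\cdot)$ are positive on the segment from $(1+\varepsilon)p$ to $(1+\varepsilon)p_1$. Take such a $p_1\ne p$. We show that $\Psi=(G(p,\cdot),G(p_1,\cdot))\colon W\to\mathbb{R}^2$ has a zero. Let $\gamma$ be the closed curve in $W$ made of four pieces (Figure~\ref{fig:gamma}): the segment $\gamma_1$ from $p$ to $(1+\varepsilon)p$, the segment $\gamma_2$ from $(1+\varepsilon)p$ to $(1+\varepsilon)p_1$, the segment $\gamma_3$ from $(1+\varepsilon)p_1$ to $p_1$, and an arc $\gamma_4$ of $\{n=r\}$ from $p_1$ to $p$, which exists by Lemma~\ref{lem:surface}(c). By \eqref{eq:level}, $\Psi(p)=(0,-\eta)$ and $\Psi(p_1)=(-\eta,0)$ with $\eta=\|s(p)-s(p_1)\|^2>0$. We follow $\Psi$ along $\gamma$ with a continuous argument $\vartheta$ that starts at $-\pi/2$, checking on the way that $\Psi\neq0$.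
\begin{itemize}
\item On $\gamma_1$, after the starting point, the first coordinate of $\Psi$ is positive by \eqref{eq:outward}. So $\vartheta\in[-\pi/2,\pi/2)$, and at the endpoint, where both coordinates are positive, $\vartheta\in(0,\pi/2)$.
\item On $\gamma_2$ both coordinates are positive, so $\vartheta$ stays in $(0,\pi/2)$.
\item On $\gamma_3$, before the endpoint, the second coordinate is positive by \eqref{eq:outward}. So $\vartheta\in(0,\pi]$, and $\vartheta=\pi$ at $\Psi(p_1)=(-\eta,0)$.
\item On $\gamma_4$ both coordinates are at most $0$ by \eqref{eq:level}, and they vanish only at the distinct points $p$ and $p_1$. So $\vartheta\in[\pi,3\pi/2]$, and $\vartheta=3\pi/2$ at $\Psi(p)=(0,-\eta)$.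
\end{itemize}
Thus $\Psi\circ\gamma$ has winding number $1$ about $0$, and $\Psi$ must vanish at some $u\in W$. By \eqref{eq:move}, $F(p)=F(u)=F(p_1)$. So $F$ is locally constant on the connected set $\{n=r\}$, hence equal there to a constant $c(\delta,r)$.

\emph{Constancy across levels.} The Euclidean fact that a tangent line meets larger circles is replaced by a sign change of $G(p,\cdot)$ between the points $tp$ and $-tp$ of a slightly higher level. Fix $\hat p\in W\setminus\{0\}$ and let $\lambda_*$ be the largest $\lambda\ge0$ with $n(\lambda\hat p)=n(0)$; it exists because $n$ is continuous and tends to infinity. For $\lambda>\lambda_*$ we have $n(\lambda\hat p)>n(0)$, and these values fill $(n(0),\infty)$ by the intermediate value theorem. So it suffices to show that $\lambda\mapsto c(\delta,n(\lambda\hat p))$ takes the same value at any $\lambda_1<\lambda_2$ in $(\lambda_*,\infty)$. Let $C=\{\lambda\hat p:\lambda_1\le\lambda\le\lambda_2\}$ and take $\varepsilon$ from \eqref{eq:outward}. As $n$ is even and $s$ is odd, $G(p,-p)=-4\|s(p)\|^2$, which is negative on $C$ because $\pi s(p)=p\ne0$.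 By continuity and compactness of $C$ there is $\varepsilon'\in(0,\varepsilon]$ with $G(p,-tp)<0$ for $p\in C$ and $1\le t\le1+\varepsilon'$. For $p\in C$ and $1<t\le1+\varepsilon'$, the points $tp$ and $-tp$ lie on the connected level $\{n=n(tp)\}$, and $G(p,\cdot)$ has opposite signs at them. So $G(p,u)=0$ for some $u$ on this level, and \eqref{eq:move} gives $c(\delta,n(p))=c(\delta,n(tp))$. Write $\lambda_2=t^k\lambda_1$ with $k$ so large that $1<t\le1+\varepsilon'$, and apply this equality to $p=t^j\lambda_1\hat p\in C$ for $j=0,\dots,k-1$.
\end{proof}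

\section{Additivity of the chord function}\label{sec:additive}

The relation $c(v)=c(z)+c(v-z)$ follows from Proposition~\ref{prop:chords} as soon as the triangle $0,z,v$ has good sides and a distant circumcenter, that is, a point $y$ of large norm with $\|y\|=\|y-z\|=\|y-v\|$. The points equidistant from $0$ and $z$ form the surface $\frac z2+I_z$, so we look for a zero of $y\mapsto\|y\|-\|y-v\|$ on a large loop in this surface. Far out in a direction $e$, the sign of this function is governed by the values $\psi(v)$ for $\psi\in N(e)$, and in the direction $-e$ by $-\psi(v)$. The hypotheses of the next lemma ensure that the surface goes to infinity in the directions $\pm e$ and that these values have one sign.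

\begin{lemma}[distant circumcenters]\label{lem:center}
Let $z\in\mathcal{D}$, $e\in S$ and $\psi_0\in N(e)$ with $\psi_0(z)=0$. Let $v\in X$ satisfy $\psi(v)>0$ for all $\psi\in N(e)$. Then for every $R>0$ there is $y\in X$ with $\|y\|=\|y-z\|=\|y-v\|>R$. If moreover $v,v-z\in\mathcal{D}$, then $c(v)=c(z)+c(v-z)$.
\end{lemma}

\begin{proof}
Since $\psi_0(e)=1$ and $\psi_0(z)=0\neq z$, the vectors $e,z$ are independent, and there is a plane $W$ through $0$ with $e\in W$, $z\notin W$. Apply Lemma~\ref{lem:surface} with $\delta=z$ and this $W$. The map $\sigma(p)=\frac z2+s(p)$ is continuous, $\pi\sigma(p)=p$, and $\|\sigma(p)\|=\|\sigma(p)-z\|=n(p)$.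

For $t>0$ let $y_t^\pm=\sigma(\pm te)=\pm te+\lambda z$, with $\lambda$ depending on $t$ and on the sign. We claim that $\lambda\in[0,1]$. The convex function $q(\tau)=\|\pm te+\tau z\|$ satisfies $q(\tau)\ge|\psi_0(\pm te+\tau z)|=t=q(0)$. If $q(\tau_1)=t$ for some $\tau_1\neq0$, then $q=t$ between $0$ and $\tau_1$ by (C2), and $S_t$ contains a segment parallel to the good vector $z$. So $0$ is the only minimizer of $q$. Since $q(\lambda-1)=q(\lambda)$, (C3) gives $0\in[\lambda-1,\lambda]$, which is the claim. Consequently $y_t^\pm/t\to\pm e$ as $t\to\infty$.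

For large $t$ let $\psi_t$ norm $y_t^+-v$. Then $\|y_t^+\|\ge\psi_t(y_t^+)=\|y_t^+-v\|+\psi_t(v)$. Since $(y_t^+-v)/t\to e$, we have $\psi_t(e)\to1$. If $\psi_t(v)\le0$ along a sequence $t\to\infty$, a cluster point $\psi$ of these norm-one functionals would lie in $N(e)$ and satisfy $\psi(v)\le0$, against the hypothesis. So $\|y_t^+\|>\|y_t^+-v\|$ for large $t$. Next let $\psi_t$ norm $y_t^-$. Then $\|y_t^--v\|\ge\psi_t(y_t^--v)=\|y_t^-\|-\psi_t(v)$ and $\psi_t(-e)\to1$. Cluster points now lie in $-N(e)$, so $\psi_t(v)<0$ and $\|y_t^-\|<\|y_t^--v\|$ for large $t$.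

Take $t$ so large that both inequalities hold and $t>\|\pi\|R$. The points $\pm te$ lie on the connected curve $W\cap S_t$, so $\|\sigma(p)\|-\|\sigma(p)-v\|$ vanishes at some $p$ of this curve. The point $y=\sigma(p)$ satisfies $\|y\|\ge\|p\|/\|\pi\|>R$.

For the last statement take $R=\max(\|z\|,\|v\|,\|v-z\|)$. The points $-y$, $z-y$, $v-y$ have equal norm greater than $R$, so Proposition~\ref{prop:chords} applies to each pair:
\[
c(v)=f(v-y)-f(-y)=\bigl[f(v-y)-f(z-y)\bigr]+\bigl[f(z-y)-f(-y)\bigr]=c(v-z)+c(z).\qedhere
\]
\end{proof}

To treat an arbitrary triangle $0,z_1,z_1+z_2$ we choose $\psi_0$ vanishing on its plane. Lemma~\ref{lem:center} then does not apply to the triangle itself, since its third vertex is also annihilated by $\psi_0$. But it applies to the other three faces of a tetrahedron with an apex $v$ high above the plane, and the relation for the base follows from the relations for these faces.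

\begin{lemma}\label{lem:triangle}
If $z_1,z_2\in\mathcal{D}$ are linearly independent and $z_1+z_2\in\mathcal{D}$, then $c(z_1+z_2)=c(z_1)+c(z_2)$.
\end{lemma}

\begin{proof}
Let $\psi_0$ be a functional of norm one with kernel $\operatorname{span}(z_1,z_2)$, and let $e\in S$ with $\psi_0(e)=1$; such an $e$ exists because $S$ is compact. The function $v\mapsto\min_{\psi\in N(e)}\psi(v)$ is well defined by compactness of $N(e)$ and is $1$-Lipschitz, so $V=\{v:\psi(v)>0\text{ for all }\psi\in N(e)\}$ is open. The open set $V\cap(z_1+V)$ contains $\lambda e$ for $\lambda>\|z_1\|$, because $\psi(\lambda e)=\lambda$ and $\psi(\lambda e-z_1)\ge\lambda-\|z_1\|$. By Corollary~\ref{cor:generic} it contains a vector $v$ with $v$, $v-z_1$, $v-z_1-z_2\in\mathcal{D}$. Lemma~\ref{lem:center}, applied to the pairs $(z_1+z_2,v)$, $(z_1,v)$ and $(z_2,v-z_1)$ in place of $(z,v)$, gives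
\begin{align*}
c(v)&=c(z_1+z_2)+c(v-z_1-z_2),\\
c(v)&=c(z_1)+c(v-z_1),\\
c(v-z_1)&=c(z_2)+c(v-z_1-z_2).
\end{align*}
Insert the third equation into the second and compare with the first.
\end{proof}

Every vector is a sum of two good vectors, and this dictates how to extend $c$.

\begin{proposition}\label{prop:beta}
There is an additive function $\beta\colon X\to Y$ with $\beta=c$ on $\mathcal{D}$.
\end{proposition}

\begin{proof}
Call $u$ \emph{admissible} for $x\in X$ if $u,x-u\in\mathcal{D}$. Admissible vectors exist by Corollary~\ref{cor:generic}, which also provides all the choices below. Define $\beta(x)=c(u)+c(x-u)$ for $u$ admissible.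

\emph{The definition does not depend on $u$.} Let $u,u'$ be admissible for $x$. Choose $u''\notin\operatorname{span}(x,u)\cup\operatorname{span}(x,u')$ with $u''$, $x-u''$, $u-u''$, $u'-u''\in\mathcal{D}$. The vectors $u''$ and $u-u''$ are independent because $u\ne0$ and $u''\notin\operatorname{span}(u)$. The vectors $x-u$ and $u-u''$ are independent because $x-u\ne0$ and $u''\notin\operatorname{span}(x,u)$. Lemma~\ref{lem:triangle} gives $c(u)=c(u'')+c(u-u'')$ and $c(x-u'')=c(x-u)+c(u-u'')$, hence
\[
c(u)+c(x-u)=c(u'')+c(u-u'')+c(x-u)=c(u'')+c(x-u'').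
\]
The same computation with $u'$ in place of $u$ gives the same right-hand side.

\emph{Additivity.} Given $x,y$, choose $u$ admissible for $x$, and then $w$ with $w$, $y-w$, $u+w$, $x+y-u-w\in\mathcal{D}$, $w\notin\operatorname{span}(u)$ and $w\notin y+\operatorname{span}(x-u)$. Then $w$ is admissible for $y$, $u+w$ is admissible for $x+y$, and the pairs $u,w$ and $x-u,y-w$ are independent. By Lemma~\ref{lem:triangle},
\[
\beta(x+y)=c(u+w)+c(x+y-u-w)=c(u)+c(w)+c(x-u)+c(y-w)=\beta(x)+\beta(y).
\]

\emph{Extension.} For $\delta\in\mathcal{D}$ choose $u\notin\operatorname{span}(\delta)$ admissible for $\delta$. Then $u$ and $\delta-u$ are independent, and Lemma~\ref{lem:triangle} gives $\beta(\delta)=c(u)+c(\delta-u)=c(\delta)$.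
\end{proof}

\section{The remainder is radial}\label{sec:radial}

Let $g=f-\beta$. It satisfies \eqref{eq:poa}, $g(0)=0$, and Propositions~\ref{prop:chords} and~\ref{prop:beta} give
\begin{equation}\label{eq:equal}
x,z\in S_r,\quad x-z\in\mathcal{D},\quad\|x-z\|<2r\quad\Longrightarrow\quad g(x)=g(z).
\end{equation}
To compare $g$ at two nearby points $x,y$ of $S_r$, whose difference may be bad, we pass through a third point $z\in S_r$. This point must satisfy $\|x-z\|<2r$. It must also satisfy $\|x+z\|<2r$, for otherwise the midpoint of $[x,z]$, and with it the whole segment, lies in $S_r$, so that $x-z\notin\mathcal{D}$. For $r>0$ let therefore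
\[
Q_r=\{x\in S_r:\ \|x+z\|<2r\text{ and }\|x-z\|<2r\text{ for some }z\in S_r\}.
\]
We have $Q_r=rQ_1$. In $\ell_\infty^3$, the set $S\setminus Q_1$ consists of the eight vertices of the cube: if $|x_i|<1$, then $z=e_i$ works; if $x$ is a vertex and $|z_i|=1$, then $|x_i+z_i|=2$ or $|x_i-z_i|=2$. In general the exceptional points are corners of this kind, and there are few of them.

\begin{lemma}\label{lem:corners}
The set $S_r\setminus Q_r$ is countable, and $Q_r$ is nonempty and connected.
\end{lemma}

\begin{proof}
It suffices to take $r=1$. Let $e\in S\setminus Q_1$ and $z\in S$. Then $\|e+z\|=2$ or $\|e-z\|=2$. A functional $\psi$ norming that vector satisfies $\psi(e)\pm\psi(z)=2$, so $\psi\in N(e)$ and $\psi(z)=\pm1$. Thus no nonzero vector is annihilated by all of $N(e)$, which means that $N(e)$ spans $X^*$ and contains a basis $\psi_1,\psi_2,\psi_3$. The set $P(e)=\{\sum t_i\psi_i:t_1,t_2,t_3>0\}$ is open and nonempty, and each $\psi=\sum t_i\psi_i$ in it satisfies $\|\psi\|\le\sum t_i=\psi(e)\le\|\psi\|$, that is, $\psi(e)=\|\psi\|$. For $e\ne e'$ in $S\setminus Q_1$, the open set $P(e)\cap P(e')$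 lies in the plane $\{\psi:\psi(e-e')=0\}$, so it is empty. Each $P(e)$ contains a point with rational coordinates, so $S\setminus Q_1$ is countable.

Under radial projection $Q_1$ becomes the Euclidean $2$-sphere minus a countable set, which is nonempty. Two distinct points of it lie on uncountably many circles of the sphere, cut out by the planes through the two points, and these circles have no other point in common. One of them avoids the countable set. So $Q_1$ is path connected.
\end{proof}

Corollary~\ref{cor:generic} cannot choose the intermediate point $z$, because $S_r$ is null. We thicken a piece of $S_r$ radially to an open set and map it, in a way that preserves null sets backward, to the union of chords issuing from $x$.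

\begin{lemma}\label{lem:local}
The function $g$ is constant on $Q_r$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:corners} it suffices to show that $g$ is constant near each $x_0\in Q_r$ in $S_r$. Let $z_0\in S_r$ be as in the definition of $Q_r$. By continuity there are $\kappa\in(0,\frac12]$ and open neighborhoods $U$ of $x_0$ and $O$ of $z_0$ in $S_r$ such that
\[
\|x+z\|\le(2-2\kappa)r\quad\text{and}\quad\|x-z\|<2r\qquad(x\in U,\ z\in O).
\]
The set $\hat O=\{\lambda z:z\in O,\ \frac12<\lambda<1\}$ is open in $X$ and nonempty. For $x\in U$ define $T_x\colon\hat O\to X$ by $T_x(p)=p+(1-\|p\|/r)x$, so that $T_x(\lambda z)=x+\lambda(z-x)$.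

\emph{$T_x$ is injective with Lipschitz inverse.} Let $p,p'\in\hat O$, named so that $\sigma=\|p\|-\|p'\|\ge0$, and let $\eta=T_x(p)-T_x(p')$. Then $p=p'+\sigma x/r+\eta$. Write $p'=\lambda'z'$ with $z'\in O$, put $\tau_1=\|p'\|=\lambda'r$, and consider the convex function $q(\tau)=\|p'+\tau x/r\|$. We have $q(0)=\tau_1$ and $q(\tau_1)=\lambda'\|z'+x\|\le(2-2\kappa)\tau_1$, so the slope of $q$ over $[0,\tau_1]$ is at most $1-2\kappa$. Since $0\le\sigma<r/2<\tau_1$, \eqref{eq:slopes} gives $q(\sigma)-q(0)\le(1-2\kappa)\sigma$. Therefore
\[
\sigma=\|p\|-\|p'\|\le q(\sigma)+\|\eta\|-q(0)\le(1-2\kappa)\sigma+\|\eta\|,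
\]
so $\sigma\le\|\eta\|/(2\kappa)$ and $\|p-p'\|\le\sigma+\|\eta\|\le(1+\frac1{2\kappa})\|\eta\|$.

\emph{Choice of $z$.} Since $X\setminus\mathcal{D}$ is invariant under nonzero multiples, a point $\lambda z\in\hat O$ has $z-x\notin\mathcal{D}$ exactly when $T_x(\lambda z)\in x+(X\setminus\mathcal{D})$. The set of these points is the image of a null set under the Lipschitz map $T_x^{-1}$, hence null. For $x,y\in U$ the two null sets obtained from $x$ and $y$ do not cover $\hat O$, so there is $z\in O$ with $z-x,z-y\in\mathcal{D}$. By \eqref{eq:equal}, $g(x)=g(z)=g(y)$.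
\end{proof}

For $\rho>0$ let $\phi(\rho)$ be the value of $g$ on $Q_{\sqrt\rho}$, and put $\phi(0)=0$. Since $g$ is not assumed continuous, its values at the exceptional points need a separate argument. We use \eqref{eq:poa} directly, writing such a point as an orthogonal sum of two ordinary points.

\begin{lemma}\label{lem:radial}
We have $g(x)=\phi(\|x\|^2)$ for all $x\in X$.
\end{lemma}

\begin{proof}
The case $x=0$ is the definition of $\phi(0)$. Let $\|x_0\|^2=\rho>0$. By Lemma~\ref{lem:corners} and $Q_r=rQ_1$, the nonzero vectors $x$ with $x\notin Q_{\|x\|}$ lie on countably many lines through $0$. There are uncountably many planes containing $\mathbb{R}x_0$, and each line through $0$ other than $\mathbb{R}x_0$ lies in exactly one of them. So there is a plane $\Pi\supset\mathbb{R}x_0$ such that every $x\in\Pi\setminus\mathbb{R}x_0$ lies in $Q_{\|x\|}$. On the connected curve $\Pi\cap S_{\sqrt{\rho/2}}$ the function $\|x_0-x\|$ takes the values $\sqrt\rho\,(1\mp\frac1{\sqrt2})$ at $x=\pm x_0/\sqrt2$, and $1-\frac1{\sqrt2}<\frac1{\sqrt2}<1+\frac1{\sqrt2}$. So $\|x_0-x\|^2=\rho/2$ for some $x$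 on the curve; this $x$ differs from $\pm x_0/\sqrt2$, which are the only multiples of $x_0$ on the curve. Thus $x$ and $y=x_0-x$ lie in $\Pi\setminus\mathbb{R}x_0$, hence in $Q_{\sqrt{\rho/2}}$, and $\|x+y\|^2=\rho=\|x\|^2+\|y\|^2$. By \eqref{eq:poa}, $g(x_0)=2\phi(\rho/2)$. This value is the same for all $x_0\in S_{\sqrt\rho}$, and for $x_0\in Q_{\sqrt\rho}$ it equals $\phi(\rho)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, ``only if'']
By Lemma~\ref{lem:reduction} we may assume $\dim X=3$, and then $f(x)=\phi(\|x\|^2)+\beta(x)$ by Lemma~\ref{lem:radial}. It remains to extend $\phi$ to an additive function on $\mathbb{R}$. Let $\rho,\rho'>0$, let $\|x\|^2=\rho$, and let $\Pi$ be a plane containing $0$ and $x$. On the connected curve $\Pi\cap S_{\sqrt{\rho'}}$ the function $\|x+y\|^2$ takes the values $(\sqrt\rho\pm\sqrt{\rho'})^2=\rho+\rho'\pm2\sqrt{\rho\rho'}$ at the two multiples of $x$, so it equals $\rho+\rho'$ at some $y$. Then $x\perp y$, and \eqref{eq:poa} for $g$ gives $\phi(\rho+\rho')=\phi(\rho)+\phi(\rho')$. As $\phi(0)=0$, the function $\phi$ is additive on $[0,\infty)$.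 Define $a(\rho-\rho')=\phi(\rho)-\phi(\rho')$ for $\rho,\rho'\ge0$. This is well defined, since $\rho-\rho'=\rho_1-\rho_1'$ implies $\phi(\rho)+\phi(\rho_1')=\phi(\rho+\rho_1')=\phi(\rho_1+\rho')=\phi(\rho_1)+\phi(\rho')$. The function $a$ is additive, because $\phi$ is, and $a=\phi$ on $[0,\infty)$. Hence $f(x)=a(\|x\|^2)+\beta(x)$.
\end{proof}

\section{Consequences and the role of the dimension}\label{sec:consequences}

In the three corollaries $X$ is any real normed space with $\dim X\ge3$, and $a,b$ are the additive functions that Theorem~\ref{thm:main} attaches to a solution $f$.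

\begin{corollary}[parity]\label{cor:parity}
The even solutions $f\colon X\to Y$ of \eqref{eq:poa} are exactly the functions $a(\|\cdot\|^2)$ with $a$ additive, and the odd solutions are exactly the additive functions.
\end{corollary}

\begin{proof}
The functions $a(\|\cdot\|^2)$ are even solutions and additive functions are odd solutions. If $f$ is even, then $b(x)=f(\frac x2)-f(-\frac x2)=0$. If $f$ is odd, then $a(\|x\|^2)=f(x)-b(x)$ is both even and odd in $x$, so $2a(\rho)=0$ for all $\rho\ge0$. Hence $a(\rho)=2a(\rho/2)=0$ for $\rho\ge0$, and $f=b$.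
\end{proof}

\begin{corollary}[locally bounded solutions]\label{cor:bounded}
If a solution $f\colon X\to\mathbb{R}$ of \eqref{eq:poa} is bounded on a neighborhood of $0$, then $f(x)=\alpha\|x\|^2+b(x)$ with $\alpha\in\mathbb{R}$ and $b$ a continuous linear functional.
\end{corollary}

\begin{proof}
The function $b(x)=f(\frac x2)-f(-\frac x2)$ is bounded near $0$. Hence $a(\|x\|^2)=f(x)-b(x)$ is bounded near $0$, so $a$ is bounded on some $[0,\varepsilon)$ and, being odd, on $(-\varepsilon,\varepsilon)$. An additive real function $b$ on a normed space with $|b|\le M$ on the ball of radius $\varepsilon$ satisfies $|b(x)|=|b(kx)|/k\le M/k$ for $\|x\|<\varepsilon/k$. So it is continuous at $0$, hence everywhere, and being $\mathbb{Q}$-linear it is linear. Apply this to $b$ and to $a$.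
\end{proof}

In an inner product space the parallelogram law makes every even solution quadratic. The converse also holds. Recall the Jordan--von Neumann theorem: a real normed space in which $\|x+y\|^2+\|x-y\|^2=2\|x\|^2+2\|y\|^2$ for all $x,y$ is an inner product space.

\begin{corollary}[quadratic solutions]\label{cor:quadratic}
Suppose that for some abelian group $Y$ there is a nonzero even solution $f\colon X\to Y$ of \eqref{eq:poa} with $f(x+y)+f(x-y)=2f(x)+2f(y)$ for all $x,y\in X$. Then $X$ is an inner product space.
\end{corollary}

\begin{proof}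
By Corollary~\ref{cor:parity}, $f=a(\|\cdot\|^2)$ with $a\ne0$. Put $D(x,y)=\|x+y\|^2+\|x-y\|^2-2\|x\|^2-2\|y\|^2$. The hypothesis says that $a(D(x,y))=0$ for all $x,y$. If $D(x_0,y_0)\ne0$, then the numbers $D(\sqrt\lambda\,x_0,\sqrt\lambda\,y_0)=\lambda D(x_0,y_0)$, $\lambda\ge0$, fill $[0,\infty)$ or $(-\infty,0]$. So the odd function $a$ vanishes on a half-line and hence everywhere, a contradiction. Thus $D\equiv0$, and the Jordan--von Neumann theorem applies.
\end{proof}

\begin{remark}[dimension]
Theorem~\ref{thm:main} fails for $\dim X=1$. There $x\perp y$ holds only if $x=0$ or $y=0$, so every $f$ with $f(0)=0$ is a solution. If $y_0\in Y\setminus\{0\}$, let $f=y_0$ on $S$ and $f=0$ elsewhere. A representation $f=a(\|\cdot\|^2)+b$ would have $b=0$, since $f$ is even, and then $y_0=a(1)=2a(\frac12)=0$. The proof above uses $\dim X\ge3$ through the fact that $W$ is a plane: the levels of $n$ in Proposition~\ref{prop:chords} and the curve joining $te$ to $-te$ in Lemma~\ref{lem:center} are then connected. It is used again in Lemma~\ref{lem:corners}, where a $2$-sphere stays connected after countably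 many points are removed. In the Euclidean plane the method does not start: a vector orthogonal to both $m\pm\frac\delta2$, with $0\neq m\in\delta^\perp$, is zero, so Lemma~\ref{lem:move} gives no information. We make no claim about general two-dimensional spaces.
\end{remark}

\begin{thebibliography}{1}
\bibitem{problem}
\emph{Solving Alternative Functional Equations: What For?},
\texttt{http://ac.inf.elte.hu/Vol\_047\_2018/273\_47.pdf}
\end{thebibliography}
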